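\title{Vertex-Disjoint Paths in Tournaments Are Fixed-Parameter Tractable}

\begin{abstract}
We show that one can decide in time $f(k)\,n^3\log n$, with $f$ computable, whether $k$ given pairs of terminals in an $n$-vertex tournament can be joined by pairwise vertex-disjoint directed paths. The result holds for all semicomplete digraphs. The algorithm shrinks the input to an equivalent instance whose size is bounded in terms of $k$. In a large instance it finds either a bounded initial part that can be replaced by a smaller one, or a large highly linked structure. Such a structure either contains a vertex whose deletion does not change the answer, or it yields a long nested chain of small ``folded'' separations, between two of which the search continues in a part of at most half the size. As consequences, the paths can be found in time $f(k)\,n^5\log n$, and subdivisions with prescribed branch vertices can be detected in fixed-parameter time.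
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{tournament} is a directed graph in which every pair of distinct vertices is joined by exactly one arc. A \emph{semicomplete digraph} has no loops and at least one arc between any two distinct vertices, both arcs being allowed; tournaments are the semicomplete digraphs with exactly one arc per pair. We study the following problem.

\begin{quote}
\textsc{Vertex Disjoint Paths.} Given a tournament $T$, a positive integer $k$, and pairs $(s_1,t_1),\dots,(s_k,t_k)$ of vertices of $T$, where the $2k$ \emph{terminals} $s_1,t_1,\dots,s_k,t_k$ are pairwise distinct, decide whether there are pairwise vertex-disjoint directed paths $P_1,\dots,P_k$ in $T$ such that $P_i$ leads from $s_i$ to $t_i$ for every $i$.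
\end{quote}

The parameter is $k$. An algorithm is \emph{FPT} (fixed-parameter tractable) if it runs in time $f(k)\,|V(T)|^{c}$ for a computable function $f$ and a constant $c$ independent of $k$. It is \emph{XP} if it runs in polynomial time for every fixed $k$, where the exponent may depend on $k$. The question whether \textsc{Vertex Disjoint Paths} in tournaments can be solved in FPT time was posed in~\cite{Background}.

For $k=1$ the problem is reachability; for larger $k$ the paths compete for vertices. The problem is best seen next to \textsc{Topological Containment}. A \emph{subdivision} of a digraph $H$ is obtained by replacing each arc by a directed path with new inner vertices; the original vertices are the \emph{branch vertices}. \textsc{Topological Containment} asks, given digraphs $H$ and $G$, whether some subdivision of $H$ is a subgraph of $G$. In general digraphs this is NP-hard even for small fixed $H$~\cite{Fortune}. In acyclic digraphs there is an XP algorithm, but an FPT algorithm is unlikely~\cite{Slivkins}. When $G=T$ is a tournament, it can be solved in time $f(|H|)\,|V(T)|^5$. \textsc{Vertex Disjoint Paths} asks for a subdivision of the digraph consisting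 of $k$ disjoint arcs, with the positions of the branch vertices prescribed. Without this prescription the question is empty in a tournament, since any $2k$ vertices split into $k$ adjacent pairs. All the difficulty therefore comes from the terminals.

Which answer should one expect? Fix a linear order of the vertices of a tournament and call an arc \emph{backward} if it goes from a later to an earlier vertex. Every acyclic digraph is the digraph of backward arcs of some tournament: list its vertices so that all its arcs go backward and join each non-adjacent pair by a forward arc. So the structure of an arbitrary acyclic digraph can be present in a tournament. But the forward arcs cannot be switched off. Where many disjoint backward arcs cross the same point of a suitable order, they combine with forward arcs into a highly linked structure through which paths can be rerouted; where few do, the tournament has a small separation. This speaks for a positive answer. The obstacle is that the terminals may have only restricted access to the highly linked structure, and most of this paper is about that situation. The answer is yes.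

\begin{theorem}\label{thm:main}
There are computable functions $f,G$ and an algorithm which, given a semicomplete digraph $T$ on $n$ vertices and $k\ge1$ pairs $(s_i,t_i)$ with all $2k$ terminals distinct, finds in time $f(k)\,n^3\log n$ an equivalent instance (semicomplete, with the same $k$) with at most $G(k)$ vertices. Hence \textsc{Vertex Disjoint Paths} on semicomplete digraphs, in particular on tournaments, is solvable in time $f(k)\,n^3\log n$.
\end{theorem}

Here two instances are \emph{equivalent} if they have the same answer. Since $\log n\le n$, the running time is at most $f(k)\,n^4$, so the problem is FPT.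

\begin{theorem}\label{thm:apps}
In each of the following statements $f$ is a computable function.
\begin{enumerate}
\item[(a)] If the answer to an instance as in Theorem~\ref{thm:main} is yes, the paths can be found in time $f(k)\,n^5\log n$.
\item[(b)] Given a semicomplete digraph $T$ on $n$ vertices, a digraph $H$ (loops allowed, no parallel arcs) and an injection $\varphi\colon V(H)\to V(T)$, one can decide in time
\[ f(|E(H)|)\,(n+2|E(H)|)^{3}\log (n+2|E(H)|) \]
whether $T$ contains a subdivision of $H$ with each branch vertex $a$ placed at $\varphi(a)$.
\end{enumerate}
\end{theorem}

\section{Two examples and the plan of the proof}\label{sec:examples}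

We write $u\to v$ if $uv$ is an arc and $u\not\to v$ otherwise. For vertex sets $U,W$ we write $U\Rightarrow W$ if $u\to w$ and $w\not\to u$ for all $u\in U$, $w\in W$. In a semicomplete digraph, if $U$ and $W$ are disjoint and no arc goes from $W$ to $U$, then $U\Rightarrow W$: the absence of arcs determines the adjacency completely. This is the form in which semicompleteness is used throughout. The set of terminals is denoted by $Q$. A \emph{solution} is a system of paths $P_1,\dots,P_k$ as required, and a vertex $v\notin Q$ is \emph{irrelevant} if deleting it does not change the answer.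

The simplest way to shrink an instance is to delete an irrelevant vertex. This cannot be the only tool, even for $k=1$.

\begin{example}[backward path]\label{ex:path}
Let $T$ have vertices $v_1,\dots,v_n$, with $v_{i+1}\to v_i$ for all $i$ and $v_i\to v_j$ for $j\ge i+2$. Let $s_1=v_n$ and $t_1=v_1$. For each $i$ the only arc from $\{v_{i+1},\dots,v_n\}$ to $\{v_1,\dots,v_i\}$ is $v_{i+1}v_i$, so the only solution is the path $v_nv_{n-1}\cdots v_1$, and no vertex is irrelevant. The instance can still be shortened: for $1<i<n$, delete $v_i$ \emph{and} reverse the arc $v_{i-1}v_{i+1}$. The result is the same example with $n-1$ vertices.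
\end{example}

The operation of Example~\ref{ex:path} cuts the order at two places where only a bounded number of vertices carry backward arcs and splices the ends together. We call this \emph{pumping}; Section~\ref{sec:types} makes it safe in general.

At the other extreme there are many disjoint backward arcs. Suppose that $T-Q$ contains disjoint pairs $\{u_j,w_j\}$ with $u_j\to w_j$ for all $j$ and $w_j\to u_l$ for all $j\neq l$. From either vertex of the $j$th pair one can reach either vertex of the $l$th pair along the path $u_jw_ju_lw_l$. If every $s_i$ has out-neighbors in at least $2k$ pairs and every $t_i$ has in-neighbors in at least $2k$ pairs, we can assign distinct pairs to the $2k$ terminals greedily and join $s_i$ to $t_i$ through the two pairs assigned to them; all vertices of the remaining pairs are then irrelevant. One might hope that a large family of such pairs always contains an irrelevant vertex. This fails for $k=2$.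

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,x=1.6cm,y=1.4cm]
\foreach \p in {0,...,5}{
  \node[circle,draw,inner sep=1.5pt] (w\p) at (\p,1) {$w_{\p}$};
  \node[circle,draw,inner sep=1.5pt] (u\p) at (\p,0) {$u_{\p}$};
  \draw[->] (u\p)--(w\p);
}
\foreach \p/\q in {0/1,1/2,2/3,3/4,4/5}{
  \draw[->] (u\p)--(u\q);
  \draw[->] (w\q)--(w\p);
}
\draw[dashed,rounded corners] (-0.35,0.68) rectangle (1.35,1.32);
\draw[dashed,rounded corners] (-0.35,-0.32) rectangle (1.35,0.32);
\draw[dotted,thick,rounded corners] (2.65,-0.32) rectangle (4.35,1.32);
\node at (0.5,1.55) {$B_1$};
\node at (0.5,-0.55) {$A_1$};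
\node at (3.5,1.55) {$I_1$};
\node at (-0.7,0) {$s_1$};
\node at (-0.7,1) {$t_2$};
\node at (5.45,0) {$t_1$};
\node at (5.45,1) {$s_2$};
\end{tikzpicture}
\caption{The ladder $Z_4$, a tournament on twelve vertices with terminals $s_1=u_0$, $t_1=u_5$, $s_2=w_5$, $t_2=w_0$. Every pair of vertices not joined in the picture is joined by an arc going forward in the order $w_0,\dots,w_5,u_5,\dots,u_0$. The only solution consists of the two rows. All arcs go from $B_1$ to $I_1$ and from $I_1$ to $A_1$; outside these three sets lie only $u_2,w_2,u_5,w_5$.}\label{fig:ladder}
\end{figure}

\begin{example}[ladder]\label{ex:ladder}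
For $m\ge1$ let $Z_m$ be the tournament on the vertices
\[ w_0,w_1,\dots,w_{m+1},u_{m+1},\dots,u_1,u_0 \]
in which all arcs go forward in this order, except for the backward arcs $u_j\to w_j$, $u_j\to u_{j+1}$ and $w_{j+1}\to w_j$ (Figure~\ref{fig:ladder}). Let $s_1=u_0$, $t_1=u_{m+1}$, $s_2=w_{m+1}$, $t_2=w_0$. The pairs $R_j=\{u_j,w_j\}$, $1\le j\le m$, satisfy $u_j\to w_j$ and $w_j\to u_l$ for $j\ne l$.

The paths $u_0u_1\cdots u_{m+1}$ and $w_{m+1}w_m\cdots w_0$ form a solution. It is the only one. Let $P_1,P_2$ be a solution, let $a$ be maximal such that $P_1$ begins with $u_0u_1\cdots u_a$, and let $b$ be maximal such that $P_2$ ends with $w_b\cdots w_1w_0$. For $j\le m$ the out-neighbors of $u_j$ are $u_{j+1}$, $w_j$ and the $u_l$ with $l\le j-2$, and the in-neighbors of $w_j$ are $w_{j+1}$, $u_j$ and the $w_l$ with $l\le j-2$. So if $a\le m$, then $P_1$ continues to $w_a$; and if $b\le m$, then $P_2$ enters $w_b$ from $u_b$. If $a\le m$, then $w_a\notin P_2$ forces $b<a$, and $u_b$ lies on both paths. Hence $a=m+1$; now $b\le m$ would again put $u_b$ on both paths, so $b=m+1$. The solution uses all vertices, so no vertex is irrelevant, however large $m$ is.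
\end{example}

Rerouting fails in the ladder because $s_1$ and $t_2$ can get to the pairs only through the same pair: $s_1$ must go to $u_1$, and $t_2$ must be entered from $w_1$. The same conflict is repeated along the ladder. For $0\le i\le m-1$ let
\[ A_i=\{u_0,\dots,u_i\},\qquad B_i=\{w_0,\dots,w_i\},\qquad I_i=\{u_l,w_l: i+2\le l\le m\}. \]
Then $B_i\Rightarrow I_i\Rightarrow A_i$, and only the four vertices $u_{i+1},w_{i+1},u_{m+1},w_{m+1}$ lie outside $A_i\cup B_i\cup I_i$. This is a small separation of the linear order \emph{folded} in the middle: it cuts off a part $B_i$ \emph{before} $I_i$ and a part $A_i$ \emph{after} $I_i$, between which there may be many backward arcs. The folds $(A_i,B_i)$ are nested, and $Z_m$ is shortened to the equivalent instance $Z_{m-1}$ by pumping between two of them.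

The proof shows that these three phenomena are all that can happen. The algorithm repeatedly produces an equivalent instance with fewer vertices. To do so it works inside a \emph{piece}, a set $C$ of non-terminals whose adjacency to the rest of $T$ is simple apart from at most $8k$ vertices; initially $C=V(T)\setminus Q$. It orders $C$ by outdegree and inspects a bounded number of cuts near the beginning of the order.
\begin{enumerate}
\item[(1)] If all of these cuts are crossed by few disjoint backward arcs, we pump as in Example~\ref{ex:path} (Section~\ref{sec:types}).
\item[(2)] Otherwise $C$ contains a large \emph{hub}, a structure like the family of pairs above (Section~\ref{sec:hubs}). If the terminals have good access to some large part of it, a vertex is irrelevant (Section~\ref{sec:folds}).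
\item[(3)] Otherwise there is a long chain of nested folds, as in the ladder (Section~\ref{sec:chains}), and between two of them lies a piece $C'$ with $|C'|\le|C|/2$ in which pumping is possible (Section~\ref{sec:subpiece}).
\end{enumerate}
To pump, one has to recognize two cuts that cut off parts of the same ``type'', and we can compute types only by brute force, on parts of bounded size. In case (1) the parts are bounded by construction. In case (3) they are bounded only if $C'$ is; if it is not, we start again with $C'$ in place of $C$. This happens at most $\log n$ times.

\section{Notation and standard tools}\label{sec:notation}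

Throughout, $T$ is a semicomplete digraph given by its adjacency matrix, $V=V(T)$, $n=|V|$, and $k$ and the terminals are fixed. Paths are directed and have no repeated vertices; a single vertex is a \emph{trivial} path. We write $N^+(v)$ and $N^-(v)$ for the sets of out- and in-neighbors of $v$ in $T$, and $N^{\pm}(A)=\bigcup_{a\in A}N^{\pm}(a)$. For a digraph $H$, a subscript $H$ refers to neighborhoods in $H$, $d_H^+(v)=|N_H^+(v)|$, and $H[U]$ is the subdigraph induced on $U$. A digraph is \emph{strongly connected} if each vertex can be reached from each other vertex by a path. For a statement $\sigma$, $[\sigma]$ is $1$ if $\sigma$ holds and $0$ otherwise. The symbol $\sqcup$ denotes disjoint union; parts of a partition may be empty. The notation $O_k(\cdot)$ hides a factor that is a computable function of $k$, and similarly for other subscripts. All functions called $f$ are taken non-decreasing, and $\log n$ means $\max(1,\log_2 n)$.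

We use three textbook theorems.

\emph{Ramsey's theorem.} There is a computable function $\rho_r(m)\ge m$ such that whenever the pairs of elements of a set of size $\rho_r(m)$ are colored with $r$ colors, some $m$-element subset has all its pairs of one color.

\emph{Menger's theorem.} Let $S,Z$ be vertex sets in a digraph $\Gamma$. An \emph{$S$--$Z$ path} is a path from a vertex of $S$ to a vertex of $Z$. The maximum number of pairwise vertex-disjoint $S$--$Z$ paths equals the minimum size of a vertex set meeting all $S$--$Z$ paths. Both optima are found by a flow computation: split each vertex into an arc of capacity $1$, give all other arcs infinite capacity, and augment along paths. The flow has value at most $|S|$, so if $\Gamma$ has at most $n$ vertices, the time is $O(|S|\,n^2)$. To find a smallest set meeting all $S$--$Z$ paths among the sets that avoid a given $F\subseteq V(\Gamma)\setminus S$, give the vertices of $F$ infinite capacity; the same bounds hold.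

\emph{K\"onig's theorem.} In a bipartite graph the maximum size of a matching equals the minimum size of a vertex cover, that is, of a vertex set meeting all edges. With augmenting paths one finds a matching of size $N$, or a vertex cover of size less than $N$, in time $O(N)$ times the size of the graph.

\section{Types, pieces and pumping}\label{sec:types}

We want to replace a part of $T$ by a smaller digraph without changing the answer. For this we need an invariant of the part that takes boundedly many values, that is compatible with gluing parts together, and that determines the answer when applied to the whole instance.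

\subsection{Types}

\begin{definition}
Let $H$ be a digraph, possibly empty, and let $\vec U=(U_1,\dots,U_r)$ be a tuple of subsets of $V(H)$. The \emph{color} of a vertex $v$ is $\chi(v)=([v\in U_1],\dots,[v\in U_r])\in\{0,1\}^r$. The \emph{$0$-type} $\mathrm{tp}_0(H;\vec U)$ is the pair consisting of the set of colors of vertices of $H$ and the set of pairs $(\chi(u),\chi(v))$ over all arcs $uv$ of $H$. For $q\ge0$ the \emph{$(q+1)$-type} is
\[ \mathrm{tp}_{q+1}(H;\vec U)=\{\mathrm{tp}_q(H;\vec U,W): W\subseteq V(H)\}. \]
\end{definition}

Thus the $q$-type records which $0$-types can arise, in which pattern, when $q$ further sets are chosen one after another. For example, $t$ is reachable from $s$ in $H$ if and only if every $W$ with $s\in W$, $t\notin W$ has an arc leaving it, and this can be read off $\mathrm{tp}_1(H;\{s\},\{t\})$. A type of a digraph with $b$ vertices can be computed by enumerating all $(2^b)^q$ choices of sets; we have no faster way. We say that some types \emph{determine} a quantity if any two structures that agree in these types agree in the quantity. Define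
\[ \theta(0,r)=2^{2^r+4^r},\qquad \theta(q+1,r)=2^{\theta(q,r+1)}. \]

\begin{lemma}\label{lem:types}
\begin{enumerate}
\item[(a)] For tuples of $r$ sets, $\mathrm{tp}_q$ takes at most $\theta(q,r)$ values, and $\theta(q,r)$ is non-decreasing in $r$.
\item[(b)] If each set of $\vec U'$ is a fixed Boolean combination of the sets of $\vec U$, then $\mathrm{tp}_q(H;\vec U)$ determines $\mathrm{tp}_q(H;\vec U')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A $0$-type is a subset of the $2^r$ colors together with a subset of the $4^r$ pairs of colors, and a $(q+1)$-type with $r$ sets is a set of $q$-types with $r+1$ sets. Monotonicity holds for $q=0$ and passes from $q$ to $q+1$ by the recursion.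

(b) Induction on $q$, for all $r$ and all Boolean combinations. For $q=0$, the color with respect to $\vec U'$ is a fixed function of the color with respect to $\vec U$. For the step, the sets of $(\vec U',W)$ are fixed Boolean combinations of the sets of $(\vec U,W)$, so $\mathrm{tp}_q(H;\vec U',W)$ is a fixed function of $\mathrm{tp}_q(H;\vec U,W)$, and the set of the former values is the image of the set of the latter.
\end{proof}

Let $V(H)=V_1\sqcup V_2$ and let $\vec U^i$ be a tuple of $r_i$ subsets of $V_i$. A \emph{rule} is a function $\psi\colon\{0,1\}^{r_1}\times\{0,1\}^{r_2}\to\{0,1\}^2$. We say that $H$ is \emph{glued from $(H[V_1];\vec U^1)$ and $(H[V_2];\vec U^2)$ by $\psi$} if for all $x\in V_1$ and $y\in V_2$ the value of $\psi$ at the color of $x$ with respect to $\vec U^1$ and the color of $y$ with respect to $\vec U^2$ is $([x\to y],[y\to x])$. In other words, the arcs between the two parts depend only on colors.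

\begin{lemma}[gluing]\label{lem:glue}
If $H$ is glued from $(H[V_1];\vec U^1)$ and $(H[V_2];\vec U^2)$ by $\psi$, then $\psi$, $\mathrm{tp}_q(H[V_1];\vec U^1)$ and $\mathrm{tp}_q(H[V_2];\vec U^2)$ determine $\mathrm{tp}_q(H;V_1,\vec U^1,\vec U^2)$.
\end{lemma}

\begin{proof}
We show by induction on $q$, for all $p\ge0$ at once, that there is a function $F_{q,p}$, depending only on $q,p,r_1,r_2$, such that for every $H$ as in the statement and every tuple $\vec W$ of $p$ subsets of $V(H)$,
\[ \mathrm{tp}_q(H;V_1,\vec U^1,\vec U^2,\vec W)=F_{q,p}\bigl(\psi,\ \mathrm{tp}_q(H[V_1];\vec U^1,\vec W\cap V_1),\ \mathrm{tp}_q(H[V_2];\vec U^2,\vec W\cap V_2)\bigr), \]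
where $\vec W\cap V_i$ is formed set by set. The lemma is the case $p=0$.

Let $q=0$. The color in $H$ of a vertex of $V_1$ has $V_1$-bit $1$ and $\vec U^2$-bits $0$, and its other bits form its color in $(H[V_1];\vec U^1,\vec W\cap V_1)$. The color of a vertex of $V_2$ has $V_1$-bit $0$ and $\vec U^1$-bits $0$, and its other bits form its color in $(H[V_2];\vec U^2,\vec W\cap V_2)$. So the occurring colors, and the color pairs of arcs inside $V_1$ or inside $V_2$, are read off the two $0$-types. A color of $V_1$ and a color of $V_2$ form the color pair of an arc, in a given direction, if and only if both occur and $\psi$, evaluated at their $\vec U^1$-part and $\vec U^2$-part, prescribes an arc in that direction.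

For the step, as $W$ ranges over the subsets of $V(H)$, the pair $(W\cap V_1,W\cap V_2)$ ranges over all pairs of subsets of $V_1$ and $V_2$. By induction, $\mathrm{tp}_{q+1}(H;V_1,\vec U^1,\vec U^2,\vec W)$ is the set of all $F_{q,p+1}(\psi,a,b)$ with $a\in \mathrm{tp}_{q+1}(H[V_1];\vec U^1,\vec W\cap V_1)$ and $b\in\mathrm{tp}_{q+1}(H[V_2];\vec U^2,\vec W\cap V_2)$.
\end{proof}

\begin{lemma}\label{lem:answer}
The type $\mathrm{tp}_{k+1}(T;\{s_1\},\{t_1\},\dots,\{s_k\},\{t_k\})$ determines the answer of the instance.
\end{lemma}

\begin{proof}
The answer is yes if and only if there are pairwise disjoint sets $Z_1,\dots,Z_k\subseteq V$ with $s_i,t_i\in Z_i$ such that $t_i$ is reachable from $s_i$ in $T[Z_i]$ for all $i$. Reachability holds if and only if for every $W\subseteq V$ with $s_i\in W$, $t_i\notin W$ some arc goes from $Z_i\cap W$ to $Z_i\setminus W$: a path from $s_i$ to $t_i$ contains such an arc, and if there is no path, the set $W$ of vertices reachable from $s_i$ in $T[Z_i]$ has no such arc. So the answer is yes if and only if there are $Z_1,\dots,Z_k$ such that for all $W$ the following holds: no vertex lies in two of the $Z_i$; $s_i,t_i\in Z_i$; and for each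 $i$ with $s_i\in W$, $t_i\notin W$ an arc goes from $Z_i\cap W$ to $Z_i\setminus W$. This condition speaks only of occurring colors and color pairs of arcs, so it is a property of $\mathrm{tp}_0$ of $T$ with the terminal singletons, $Z_1,\dots,Z_k$ and $W$. Hence the answer is yes if and only if the $(k+1)$-type has an element, which has an element, and so on $k$ times, all of whose elements have this property.
\end{proof}

\subsection{Pieces and separations}

To apply Lemma~\ref{lem:glue} we need parts of $T$ that are attached to the rest by a rule with boundedly many colors. A bounded number of outside vertices may be attached arbitrarily, since their neighborhoods can be used as colors. For all other outside vertices we allow the three patterns seen by a slice of the ladder.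

\begin{definition}
A \emph{piece} is a pair $(C,X)$ with $C\subseteq V\setminus Q$, $X\subseteq V\setminus C$ and $|X|\le 8k$, together with an enumeration of $X$ and partitions $C=C_A\sqcup C_B$ and $V\setminus(C\cup X)=\mathrm{Src}\sqcup\mathrm{Mid}\sqcup\mathrm{Snk}$ such that
\[ \mathrm{Src}\Rightarrow C\Rightarrow\mathrm{Snk},\qquad C_B\Rightarrow\mathrm{Mid}\Rightarrow C_A . \]
Its \emph{base tuple} $\vec\beta$ consists of $C_A$ and the sets $N^+(x)\cap C$, $N^-(x)\cap C$ for $x\in X$; these are $2|X|+1\le16k+1$ sets.

A \emph{separation} of the piece is a partition $C=\Lambda_A\sqcup\Lambda_B\sqcup Y\sqcup\Pi$ with $\Lambda_B\Rightarrow\Pi\Rightarrow\Lambda_A$, together with an enumeration $Y=\{y_1,\dots,y_s\}$. Its \emph{order} is $s$, its \emph{left part} is $\Lambda=\Lambda_A\cup\Lambda_B\cup Y$, and its \emph{left type} is the pair of $s$ and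
\[ \mathrm{tp}_{k+1}\bigl(T[\Lambda];\ \vec\beta\cap\Lambda,\ \Lambda_A,\ \{y_1\},\dots,\{y_s\}\bigr). \]
\end{definition}

One should picture the order $\mathrm{Src},C_B,\mathrm{Mid},C_A,\mathrm{Snk}$, in which $C$ occupies two intervals. The pair $(V\setminus Q,Q)$ with $C_A=C$ is always a piece. In Example~\ref{ex:path} it has, for $1<i<n$, the separation $\Lambda_A=\emptyset$, $\Lambda_B=\{v_2,\dots,v_{i-1}\}$, $Y=\{v_i\}$, $\Pi=\{v_{i+1},\dots,v_{n-1}\}$. In the ladder $Z_m$, for $0\le i<j\le m-1$, the set $C=R_{i+2}\cup\dots\cup R_j$ with $X=R_{i+1}\cup R_{j+1}\cup\{u_{m+1},w_{m+1}\}$ is a piece, where $C_A$ and $C_B$ consist of the $u$'s and the $w$'s in $C$, $\mathrm{Src}=B_i$, $\mathrm{Snk}=A_i$ and $\mathrm{Mid}=I_j$.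

By Lemma~\ref{lem:types}(a), the separations of order $s$ of a given piece have at most
\begin{equation}\label{eq:lefttypes}
\theta(k+1,\,2|X|+2+s)\le\theta(k+1,\,16k+2+s)
\end{equation}
left types. This bound does not depend on the piece, because $|X|\le 8k$ is part of the definition.

\begin{lemma}[pumping]\label{lem:pump}
Suppose a piece $(C,X)$ has two separations $(\Lambda_A,\Lambda_B,Y,\Pi)$ and $(\Lambda'_A,\Lambda'_B,Y',\Pi')$ with equal left types and $|\Lambda|<|\Lambda'|$. Then an equivalent instance, semicomplete and with fewer vertices, can be constructed in time $O(n^2)$.
\end{lemma}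

\begin{proof}
We replace $\Lambda'$ by a copy of $\Lambda$; a copy is needed because $\Lambda$ may meet $\Pi'$. Let $\bar\Lambda=\{\bar\lambda:\lambda\in\Lambda\}$ be a set of new vertices, and write $\bar U=\{\bar\lambda:\lambda\in U\}$ for $U\subseteq\Lambda$. Both separations have the same order $s$. Let $T^{\mathrm{new}}$ have vertex set $(V\setminus C)\sqcup\Pi'\sqcup\bar\Lambda$ and the following arcs:
\begin{itemize}
\item two vertices of $(V\setminus C)\cup\Pi'$ are joined as in $T$;
\item $\bar\lambda$ and $\bar\mu$ are joined as $\lambda$ and $\mu$ are in $T$;
\item $\bar\lambda$ and $o\in V\setminus C$ are joined as $\lambda$ and $o$ are in $T$;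
\item $\bar y_t$ and $\pi\in\Pi'$ are joined as $y'_t$ and $\pi$ are in $T$, for $1\le t\le s$;
\item $\bar\Lambda_B\Rightarrow\Pi'\Rightarrow\bar\Lambda_A$.
\end{itemize}
Each pair of vertices of $T^{\mathrm{new}}$ is joined like a pair of distinct vertices of $T$ or by exactly one arc, so $T^{\mathrm{new}}$ is semicomplete. It has $n-|\Lambda'|+|\Lambda|<n$ vertices, its adjacency matrix is written in time $O(n^2)$, and it contains the terminals, which lie outside $C$. We show that the type in Lemma~\ref{lem:answer} is the same for $T$ and $T^{\mathrm{new}}$ by gluing twice.

\emph{Inside the piece.} Let $C^{\mathrm{new}}=\bar\Lambda\sqcup\Pi'$. Equip $T[\Pi']$ with the sets $\vec\beta\cap\Pi'$ and $N^+(y'_t)\cap\Pi'$, $N^-(y'_t)\cap\Pi'$ for $1\le t\le s$; call this the right structure. Consider the following rule between a left color, with respect to a tuple of the form that appears in the left type, and a right color. If the left color has some $y$-bit equal to $1$, let $t$ be the first such index; the value is the pair of bits of the right color for $N^+(y'_t)\cap\Pi'$ and $N^-(y'_t)\cap\Pi'$. Otherwise the value is $(0,1)$ if the $\Lambda_A$-bit is $1$, and $(1,0)$ if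 it is $0$. By this rule $T[C]$ is glued from $(T[\Lambda'];\vec\beta\cap\Lambda',\Lambda'_A,\{y'_1\},\dots,\{y'_s\})$ and the right structure, and $T^{\mathrm{new}}[C^{\mathrm{new}}]$ is glued from the copy of $(T[\Lambda];\vec\beta\cap\Lambda,\Lambda_A,\{y_1\},\dots,\{y_s\})$ and the right structure. The two left structures have the same $(k+1)$-type by hypothesis. Let $\vec\beta^{\,\mathrm{new}}$ be obtained from $\vec\beta$ by replacing each set $U$ by $\overline{U\cap\Lambda}\cup(U\cap\Pi')$. In both glued digraphs each base set is the union of the corresponding left and right sets, so Lemmas~\ref{lem:glue} and~\ref{lem:types}(b) give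
\[ \mathrm{tp}_{k+1}(T^{\mathrm{new}}[C^{\mathrm{new}}];\vec\beta^{\,\mathrm{new}})=\mathrm{tp}_{k+1}(T[C];\vec\beta). \]

\emph{The piece and the rest.} Equip $T-C$ with the sets $\{x\}$ for $x\in X$, $\mathrm{Src}$, $\mathrm{Mid}$, $\mathrm{Snk}$, and the terminal singletons. In $T$, the arcs between $c\in C$ and $o\in V\setminus C$ depend only on the colors: if $o=x\in X$ they are given by the bits of $c$ for $N^{\pm}(x)\cap C$; if $o\in\mathrm{Mid}$, by the bit of $c$ for $C_A$; if $o\in\mathrm{Src}\cup\mathrm{Snk}$, by the color of $o$ alone. So $T$ is glued from $(T[C];\vec\beta)$ and this structure on $T-C$ by some rule $\psi$. A vertex $\bar\lambda$ has the color with respect to $\vec\beta^{\,\mathrm{new}}$ that $\lambda$ has with respect to $\vec\beta$, and it is joined to $V\setminus C$ as $\lambda$ is; a vertex of $\Pi'$ keeps both its color and its arcs to and from $V\setminus C$. So $T^{\mathrm{new}}$ is glued from $(T^{\mathrm{new}}[C^{\mathrm{new}}];\vec\beta^{\,\mathrm{new}})$ and the same structure on $T-C$ by the same $\psi$. By Lemmas~\ref{lem:glue} and~\ref{lem:types}(b), $T$ and $T^{\mathrm{new}}$ with the terminal singletons have the same $(k+1)$-type,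 and Lemma~\ref{lem:answer} finishes the proof.
\end{proof}

\section{Narrow cuts and hubs}\label{sec:hubs}

Separations of small order come from cuts of a linear order that are crossed by few disjoint backward arcs.

\begin{lemma}\label{lem:narrow}
Let $(C,X)$ be a piece, let $v_1,\dots,v_p$ be an ordering of $C$, and let $1\le i<p$ and $N\ge1$. In time $O(Nin)$ one can find either $N$ pairwise disjoint arcs from $\{v_{i+1},\dots,v_p\}$ to $\{v_1,\dots,v_i\}$, or a separation of $(C,X)$ of order at most $N-1$ whose left part has size between $i$ and $i+N-1$.
\end{lemma}

\begin{proof}
The arcs from $\{v_{i+1},\dots,v_p\}$ to $\{v_1,\dots,v_i\}$ form a bipartite graph with at most $in$ edges. If it has no matching of size $N$, K\"onig's theorem gives a vertex cover $Y$ with $|Y|\le N-1$. Put $\Lambda_A=\emptyset$, $\Lambda_B=\{v_1,\dots,v_i\}\setminus Y$ and $\Pi=\{v_{i+1},\dots,v_p\}\setminus Y$. No arc goes from $\Pi$ to $\Lambda_B$, so $\Lambda_B\Rightarrow\Pi$. The left part is $\{v_1,\dots,v_i\}\cup Y$.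
\end{proof}

In the other case we look for a family of small sets, any two of which are linked without outside help.

\begin{definition}
A \emph{hub} is a family $\mathcal R$ of pairwise disjoint vertex sets, called \emph{cells}, all disjoint from $Q$, of one of the following two kinds.
\begin{itemize}
\item \emph{Rung hub:} each cell is a pair $R=\{u_R,w_R\}$ with $u_R\to w_R$, and $w_R\to u_{R'}$ for all distinct $R,R'\in\mathcal R$.
\item \emph{Robust hub:} each cell $R$ has $2$ or $3$ vertices, $T[R]$ is strongly connected, and for distinct cells $R,R'$ every vertex of $R$ has an out-neighbor and an in-neighbor in $R'$.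
\end{itemize}
We write $V(\mathcal R)$ for the union of the cells. Subfamilies of a hub are hubs of the same kind.
\end{definition}

\begin{lemma}\label{lem:link}
If $R,R'$ are distinct cells of a hub, $x\in R$ and $y\in R'$, then there is a path from $x$ to $y$ inside $R\cup R'$.
\end{lemma}

\begin{proof}
In a rung hub take the subpath of $u_Rw_Ru_{R'}w_{R'}$ from $x$ to $y$. In a robust hub go from $x$ to an out-neighbor in $R'$ and then to $y$ inside $R'$.
\end{proof}

Many disjoint backward arcs do not by themselves give a hub: an acyclic tournament listed in reverse has only backward arcs, while by Lemma~\ref{lem:link} a hub with two cells contains a cycle. What excludes this is ordering by outdegree. If $u\to w$ is backward in such an order, then $w$ has at least as many out-neighbors as $u$; if $u$ dominates many vertices that $w$ does not, $w$ must compensate with vertices $x$ that $u$ does not dominate, and these close cycles $w\to x\to u\to w$.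

\begin{lemma}\label{lem:hub}
There is a computable function $N(m)$ such that the following holds for all $m\ge 1$. Let $H$ be an induced subdigraph of $T-Q$ with vertices $v_1,\dots,v_p$ ordered by non-increasing outdegree in $H$. If for some $i$ there are $N(m)$ pairwise disjoint arcs from $\{v_{i+1},\dots,v_p\}$ to $\{v_1,\dots,v_i\}$, then $H$ contains a hub with $m$ cells, and it can be found from these arcs in time $O_m(n)$.
\end{lemma}

\begin{proof}
Put $N_2=\rho_{16}(3m)$, $N_1=\rho_2(\max(2m,4N_2))$ and $N=N(m)=\rho_4(2N_1)$. Let the arcs be $u_j\to w_j$, $1\le j\le N$, with each $w_j$ among the first $i$ vertices and each $u_j$ among the others. Then $d_H^+(w_j)\ge d_H^+(u_l)$ for all $j,l$.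

\emph{Step 1: a rung hub, or complete domination.} Color each pair $j<l$ by $([w_j\to u_l],[w_l\to u_j])$ and take a monochromatic set of $2N_1\ge m$ indices. If the color is $(1,1)$, the cells $\{u_j,w_j\}$ form a rung hub. If the first bit is $0$, let $W'$ be the $w$'s with index in the first half of the set and $U'$ the $u$'s with index in the second half. If the first bit is $1$ and the second is $0$, let $W'$ be the $w$'s of the second half and $U'$ the $u$'s of the first half. In both cases $|W'|=|U'|=N_1$ and no arc goes from $W'$ to $U'$, so $U'\Rightarrow W'$.

\emph{Step 2: closing cycles.} Color the pairs of $W'$ according to whether they are joined by both arcs. If $2m$ vertices are pairwise joined by both arcs, splitting them into $m$ pairs gives a robust hub. (This is the only place where double arcs need separate treatment.) Otherwise there is $W_1\subseteq W'$ with $|W_1|=4N_2$ such that $T[W_1]$ is a tournament. The outdegrees in $T[W_1]$ sum to $\binom{4N_2}{2}<8N_2^2$, so fewer than $\frac83N_2$ vertices have outdegree greater than $3N_2$ in $T[W_1]$. Hence there is $W_2\subseteq W_1$ with $|W_2|=N_2$ such that $|W_1\setminus N^+(w)|\ge N_2$ for all $w\in W_2$.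 Choose $U_2\subseteq U'$ with $|U_2|=N_2$.

Let $w\in W_2$ and $u\in U_2$. As $W_1\subseteq N_H^+(u)$, we have $|N_H^+(u)\setminus N_H^+(w)|\ge N_2$, and $d_H^+(w)\ge d_H^+(u)$ gives $|N_H^+(w)\setminus N_H^+(u)|\ge N_2$. Let $x\in N_H^+(w)\setminus N_H^+(u)$. Then $x\notin U'$ because no arc goes from $W'$ to $U'$; in particular $x\ne u$, so $u\not\to x$ gives $x\to u$. Also $x\notin W_1$, because $W_1\subseteq N^+(u)$. Renumber $W_2=\{w_1,\dots,w_{N_2}\}$ and $U_2=\{u_1,\dots,u_{N_2}\}$ and choose greedily distinct vertices $x_1,\dots,x_{N_2}$ of $H$ outside $W_2\cup U_2$ with $w_j\to x_j\to u_j$; this is possible since there are at least $N_2$ candidates for each $j$.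

\emph{Step 3: a hub among the triples.} Color each pair $j<l$ by
\[ ([w_j\to x_l],\ [w_l\to x_j],\ [x_j\to u_l],\ [x_l\to u_j]) \]
and take a monochromatic set of $3m$ indices, relabeled $1,\dots,3m$ in order. If the first two bits are $0$, then $x_l\to w_j$ for all $j\neq l$, and $w_j\to x_j$; the cells $\{w_j,x_j\}$ form a rung hub with $w_j$ as tail of the rung. If the last two bits are $0$, then $u_l\to x_j$ for all $j\ne l$, and $x_j\to u_j$; the cells $\{x_j,u_j\}$ form a rung hub with $x_j$ as tail. Otherwise let $X^*$ be the $x$'s with index in the middle third. Let $W^*$ be the $w$'s of the first third if the first bit is $1$, and of the last third if not (then the second bit is $1$). Let $U^*$ be the $u$'s of the last third if the third bit is $1$, and of the first third if not (then the fourth bit is $1$). All arcs from $W^*$ to $X^*$ and from $X^*$ to $U^*$ are present, and so are all arcs from $U^*$ to $W^*$ by Step~1. Group these vertices into $m$ triples with one vertex from each set. Each triple contains a directed triangle through its three vertices, and each vertex has an out-neighbor and an in-neighbor in every other triple, so this is a robust hub.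

The choice of the $x_j$ takes time $O_m(n)$; everything else is a search in a set of size bounded in $m$.
\end{proof}

\section{Folds and irrelevant vertices}\label{sec:folds}

Given a large hub, we want to cut out the middle part of each path of a solution and reroute it through the hub. The next definition describes how the terminals can be shielded from the hub.

\begin{definition}
A \emph{fold} is a pair $(A,B)$ of disjoint vertex sets. We write
\[ D=A\cup B,\qquad \partial=\partial(A,B)=\bigl(Q\cup N^+(A)\cup N^-(B)\bigr)\setminus D,\qquad I=V\setminus(D\cup\partial), \]
and call $\partial$ the \emph{boundary} and $I$ the \emph{inside}. For a hub $\mathcal R$, the fold is an \emph{$\mathcal R$-fold} if $D\cap V(\mathcal R)=\emptyset$. In this case we put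
\[ J_{\mathcal R}(A,B)=\{R\in\mathcal R:R\cap\partial\ne\emptyset\},\qquad \mathrm{wt}_{\mathcal R}(A,B)=|\partial\setminus V(\mathcal R)|+|J_{\mathcal R}(A,B)|. \]
The \emph{weight} $\mathrm{wt}(\mathcal R)$ of $\mathcal R$ is the minimum of $\mathrm{wt}_{\mathcal R}(A,B)$ over all $\mathcal R$-folds.
\end{definition}

No arc goes from $A$ to $I$ and none from $I$ to $B$, so $B\Rightarrow I\Rightarrow A$. Moreover
\begin{equation}\label{eq:closure}
D\cup\partial=D\cup Q\cup N^+(A)\cup N^-(B).
\end{equation}
The fold $(\emptyset,\emptyset)$ has $\partial=Q$, $J_{\mathcal R}=\emptyset$ and weight $2k$, so $\mathrm{wt}(\mathcal R)\le2k$ for every hub. The weight counts a cell once even if the boundary contains several of its vertices, because a cell can serve only one terminal. In the ladder, with $\mathcal R=\{R_1,\dots,R_m\}$, the fold $(A_0,B_0)$ has the four boundary vertices $u_1,w_1,u_{m+1},w_{m+1}$ but weight $3<2k$: the weight detects the conflict at $R_1$, and the size of the boundary does not.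

From now on let
\[ h=12k+1 . \]

\begin{definition}
A hub $\mathcal R$ is \emph{good} if $|\mathcal R|\ge h$ and some $\mathcal R$-fold of weight $\mathrm{wt}(\mathcal R)$ has $J_{\mathcal R}=\emptyset$.
\end{definition}

If $|\mathcal R|\ge h$ and $\mathrm{wt}(\mathcal R)=2k$, then $\mathcal R$ is good, by the fold $(\emptyset,\emptyset)$.

We shall prove that a good hub has an irrelevant vertex. A path of a solution that visits $I$ may enter it from a vertex of $\partial$ and leave it to another, and we do not know in advance which boundary vertices are used, or in which role. So we need, for each $z\in\partial$, both a path from $z$ towards the hub and a path from the hub to $z$, in territory reserved for $z$. Semicompleteness halves the task: a vertex with few out-neighbors in the hub has many in-neighbors there, so at most one of the two directions is a problem at any vertex. The auxiliary digraph below follows, at each vertex, the problematic direction; Menger's theorem in this one digraph then links the whole boundary to the hub.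

Let $|\mathcal R|\ge h$, and put
\[ \mathrm{Late}=\{v\in V:|N^+(v)\cap V(\mathcal R)|<h\},\qquad \mathrm{Early}=\{v\in V:|N^-(v)\cap V(\mathcal R)|<h\}. \]
These sets are disjoint: every $v$ is adjacent to all of $V(\mathcal R)\setminus\{v\}$, which has at least $2h-1>2(h-1)$ elements. Define a digraph $\Gamma=\Gamma_{\mathcal R}$ as follows. Its vertices are the vertices of $V\setminus V(\mathcal R)$ and one vertex $r_R$ for each cell $R$. The \emph{image} of $v\in V$ is $r_R$ if $v\in R$, and $v$ itself if $v\notin V(\mathcal R)$. The \emph{targets} are the $r_R$ and the vertices outside $V(\mathcal R)\cup\mathrm{Late}\cup\mathrm{Early}$; they have no out-arcs. A non-target $v$ has arcs to the images of all vertices of $N^+(v)$ if $v\in\mathrm{Late}$, and to the images of all vertices of $N^-(v)$ if $v\in\mathrm{Early}$. A \emph{separator} is a set of vertices of $\Gamma$ that meets every $Q$--target path. For an $\mathcal R$-fold, the image of $\partial$ has exactly $\mathrm{wt}_{\mathcal R}(A,B)$ elements.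

\begin{lemma}\label{lem:menger}
Let $\mathcal R$ be a hub with $|\mathcal R|\ge h$.
\begin{enumerate}
\item[(a)] If $(A,B)$ is an $\mathcal R$-fold of weight at most $2k$, then $D$ contains no target, every arc of $\Gamma$ with tail in $D$ has its head in $D$ or in the image of $\partial$, and the image of $\partial$ is a separator.
\item[(b)] For every separator $Y$ there is an $\mathcal R$-fold such that the image of its boundary is contained in $Y$.
\item[(c)] The weight $\mathrm{wt}(\mathcal R)$ equals the maximum number of pairwise vertex-disjoint $Q$--target paths in $\Gamma$.
\item[(d)] In time $O_k(n^2)$ one can find $\mathrm{wt}(\mathcal R)$ such paths and an $\mathcal R$-fold of minimum weight, decide whether $\mathcal R$ is good, and if so find a fold of minimum weight with $J_{\mathcal R}=\emptyset$.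
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $a\in A$ we have $N^+(a)\subseteq D\cup\partial$ and $D\cap V(\mathcal R)=\emptyset$, so $N^+(a)\cap V(\mathcal R)\subseteq\partial\cap V(\mathcal R)$. This set lies in at most $2k$ cells, so it has at most $6k<h$ elements, and $a\in\mathrm{Late}$. The same count for $N^-(b)$, $b\in B$, gives $B\subseteq\mathrm{Early}$. So $D$ consists of non-targets, and arcs of $\Gamma$ leaving $A$ or $B$ go to images of vertices of $N^+(A)$ or $N^-(B)$ respectively, which lie in $D\cup\partial$. A $Q$--target path avoiding the image of $\partial$ would start in $Q\setminus\partial\subseteq D$ and stay in $D$, which contains no target.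

(b) Let $D$ be the set of vertices reachable from $Q\setminus Y$ in $\Gamma-Y$. It contains no target, so $D\cap V(\mathcal R)=\emptyset$ and $D=A\sqcup B$ with $A=D\cap\mathrm{Late}$, $B=D\cap\mathrm{Early}$. Let $v\in\partial(A,B)$. If $v\in Q$, then $v\in Q\setminus D\subseteq Y$. Otherwise $v\in N^+(A)\cup N^-(B)$, so the image of $v$ is an out-neighbor in $\Gamma$ of a vertex of $D$. The image is not in $D$, being either $v$ or a target, so it is in $Y$.

(c) By Menger's theorem the maximum equals the minimum size of a separator. This is at most $\mathrm{wt}(\mathcal R)$ by (a), applied to a fold of minimum weight, and at least $\mathrm{wt}(\mathcal R)$ by (b).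

(d) The digraph $\Gamma$ is built in time $O(n^2)$. One flow computation with $S=Q$ gives the paths and a minimum separator, and (b) turns it into a fold of minimum weight. A second one gives a smallest separator $Y$ among those containing no $r_R$. If $\mathcal R$ is good, then $|Y|=\mathrm{wt}(\mathcal R)$ by (a). Conversely, if $|Y|=\mathrm{wt}(\mathcal R)$, the fold of (b) has weight at most $\mathrm{wt}(\mathcal R)$ and $J_{\mathcal R}=\emptyset$.
\end{proof}

\begin{lemma}[irrelevant vertex]\label{lem:irr}
If $\mathcal R$ is a good hub, then an irrelevant vertex $v\in V(\mathcal R)$ can be found in time $O_k(n^2)$.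
\end{lemma}

\begin{proof}
Let $(A,B)$ be an $\mathcal R$-fold with $\partial\cap V(\mathcal R)=\emptyset$ and $|\partial|=\lambda=\mathrm{wt}(\mathcal R)\le2k$. Then $V(\mathcal R)\subseteq I$, and $\partial$ is its own image.

\emph{Linking the boundary to the targets.} Take $\lambda$ disjoint $Q$--target paths in $\Gamma$. Each meets the separator $\partial$, which has $\lambda$ elements; so each path contains exactly one vertex of $\partial$, and each $z\in\partial$ lies on exactly one path. Let $K_z$ be the part of that path from $z$ to its end. After $z$ the path does not visit $D$: its end is a target, hence not in $D$, and it could leave $D$ only through a second vertex of $\partial$. All vertices of $K_z$ except the last have an out-arc in $\Gamma$, so they are non-targets, that is, they lie in $(\mathrm{Late}\cup\mathrm{Early})\setminus V(\mathcal R)$.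

If $K_z$ ends at some $r_R$, then $r_R\neq z$, so $r_R$ has a predecessor $p$ on $K_z$, and by the definition of $\Gamma$ the cell $R$ meets $N^+(p)$ if $p\in\mathrm{Late}$ and $N^-(p)$ if $p\in\mathrm{Early}$. Replace $r_R$ by a vertex of this intersection. Now the $K_z$ are pairwise disjoint sequences of vertices of $T$ such that
\begin{itemize}
\item all vertices of $K_z$ other than $z$ lie in $I$;
\item for consecutive $p,p'$ on $K_z$ we have $p\to p'$ if $p\in\mathrm{Late}$ and $p'\to p$ if $p\in\mathrm{Early}$;
\item the last vertex of $K_z$ lies in $V(\mathcal R)$ or outside $\mathrm{Late}\cup\mathrm{Early}$;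
\item each cell is met by at most one $K_z$, and only in its last vertex.
\end{itemize}
Let $\mathcal M$ be the set of cells met by some $K_z$, so $|\mathcal M|\le2k<h$. Pick a cell $R^\circ\in\mathcal R\setminus\mathcal M$ and $v\in R^\circ$. All this takes time $O_k(n^2)$ by Lemma~\ref{lem:menger}(d). We claim that $v$ is irrelevant. A solution in $T-v$ is a solution in $T$, so it suffices to turn a solution in $T$ into one that avoids $R^\circ$.

\emph{Paths to and from the hub.} For $z\in\partial$ let $K^+_z$ be the initial segment of $K_z$ up to the first vertex $e$ that is in $V(\mathcal R)$ or not in $\mathrm{Late}$; such a vertex exists by the third property, and $e=z$ if $z\notin\mathrm{Late}$. All earlier vertices are in $\mathrm{Late}$, so $K^+_z$ is a path of $T$ from $z$ to $e$, and either $e\in V(\mathcal R)$ or $e\notin V(\mathcal R)$ has at least $h$ out-neighbors in $V(\mathcal R)$. Let $K^-_z$ be the initial segment of $K_z$ up to the first vertex $e'$ that is in $V(\mathcal R)$ or not in $\mathrm{Early}$, read backwards. It is a path of $T$ from $e'$ to $z$, and either $e'\in V(\mathcal R)$ or $e'\notin V(\mathcal R)$ has at least $h$ in-neighbors in $V(\mathcal R)$.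 For $z\in B$ let $K^+_z$ be the trivial path at $z$, and for $z\in A$ let $K^-_z$ be the trivial path at $z$; since $B\Rightarrow V(\mathcal R)\Rightarrow A$ and $|V(\mathcal R)|\ge h$, the same alternatives hold for their ends.

\emph{Cutting the solution.} Let $P_1,\dots,P_k$ be a solution and let $M$ be the set of $i$ such that $P_i$ meets $I$. For $i\in M$ let $x_i$ be the predecessor on $P_i$ of the first vertex in $I$, and $y_i$ the successor of the last vertex in $I$; both exist because $s_i,t_i\notin I$. As $x_i\notin I$ has an arc to $I$, it is not in $A$, so $x_i\in\partial\cup B$. As $y_i\notin I$ receives an arc from $I$, it is not in $B$, so $y_i\in\partial\cup A$. The vertices $x_i,y_i$ $(i\in M)$ are pairwise distinct, since the $P_i$ are disjoint and $x_i$ precedes $y_i$ on $P_i$. Hence the paths $K^+_{x_i}$, $K^-_{y_i}$ $(i\in M)$ are defined and pairwise disjoint, and apart from the $x_i,y_i$ their vertices lie in $I$. Let $e_i$ be the end of $K^+_{x_i}$ and $e'_i$ the start of $K^-_{y_i}$.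

\emph{Assigning cells.} We choose pairwise distinct cells $R_i^+,R_i^-\ne R^\circ$ $(i\in M)$ and vertices $g_i\in R_i^+$, $g'_i\in R_i^-$. If $e_i\in V(\mathcal R)$, let $R_i^+$ be its cell and $g_i=e_i$; if $e'_i\in V(\mathcal R)$, let $R_i^-$ be its cell and $g'_i=e'_i$. These cells belong to $\mathcal M$ and are distinct by the fourth property. For the remaining ends choose successively a cell outside $\mathcal M\cup\{R^\circ\}$, not assigned before, that contains an out-neighbor $g_i$ of $e_i$, respectively an in-neighbor $g'_i$ of $e'_i$. Each time at most $2k+1+(2k-1)=4k$ cells are excluded, with at most $12k=h-1$ vertices, so a choice exists.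

\emph{Rerouting.} For $i\in M$ replace the part of $P_i$ from $x_i$ to $y_i$ by the concatenation of $K^+_{x_i}$, the arc $e_ig_i$ (if $e_i\ne g_i$), a path from $g_i$ to $g'_i$ inside $R_i^+\cup R_i^-$ given by Lemma~\ref{lem:link}, the arc $g'_ie'_i$ (if $g'_i\neq e'_i$), and $K^-_{y_i}$. What is kept of $P_1,\dots,P_k$ lies in $D\cup\partial$, and all new vertices lie in $I$. New vertices outside $V(\mathcal R)$ are not repeated, because the paths $K^+_{x_i},K^-_{y_i}$ are disjoint. New vertices in $V(\mathcal R)$ are not repeated either: the only vertices of $K^+_{x_i}$, $K^-_{y_i}$ that can lie in $V(\mathcal R)$ are $e_i=g_i$ and $e'_i=g'_i$, so for each $i$ these new vertices are exactly those of the path inside $R_i^+\cup R_i^-$, and the assigned cells are distinct. So we obtain a solution, and it avoids $R^\circ\subseteq I$.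
\end{proof}

Both parts of goodness were used. Minimality of the weight gave disjoint paths $K_z$ from \emph{all} boundary vertices, ending in distinct cells; $J_{\mathcal R}=\emptyset$ ensured that the hub lies in $I$, so that the kept parts of the solution do not occupy it. In the ladder no subfamily of $\{R_1,\dots,R_m\}$ is good, since no vertex is irrelevant.

\section{Chains of folds}\label{sec:chains}

Suppose a very large hub has no good subfamily. Then a fold of minimum weight touches some cells. Discard these cells and consider large subfamilies of the rest. Either all of them have larger weight, which can happen only $2k$ times, or one of them has a fold of the same weight, which again touches a cell. The difficulty is that the new fold need not contain the old one. We uncross the two folds by a submodularity argument. As the two weights refer to different families, the cells touched by the old fold need care, and the following fact controls them.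

\begin{lemma}\label{lem:swallow}
Let $(A,B)$ be a fold, $\mathcal R$ a hub, and $R,R^*$ cells with $R\cap D\neq\emptyset$ and $R^*\subseteq I$. Then $\mathcal R$ is not a robust hub, so it is a rung hub, and $R\subseteq D\cup\partial$.
\end{lemma}

\begin{proof}
The cells are distinct since $D\cap I=\emptyset$. In a robust hub, a vertex of $R\cap A$ would have an out-neighbor in $R^*\subseteq I$ and a vertex of $R\cap B$ an in-neighbor there; both are impossible. So $\mathcal R$ is a rung hub. Since $w_{R^*}\to u_R$, we have $u_R\notin B$; so if $u_R\in D$, then $u_R\in A$ and $w_R\in N^+(A)\subseteq D\cup\partial$. Since $w_R\to u_{R^*}$, we have $w_R\notin A$; so if $w_R\in D$, then $w_R\in B$ and $u_R\in N^-(B)\subseteq D\cup\partial$.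
\end{proof}

\begin{lemma}[uncrossing]\label{lem:uncross}
Let $x\ge h$ and let $\mathcal R$ be a hub all of whose subfamilies with at least $x$ cells have weight at least $\omega$. Let $\mathcal S\subseteq\mathcal R$, let $(A,B)$ be an $\mathcal S$-fold with $\mathrm{wt}_{\mathcal S}(A,B)=\omega$, and let $J=J_{\mathcal S}(A,B)$. Let $\mathcal S'\subseteq\mathcal S\setminus J$ with $|\mathcal S'|\ge x$, let $(A',B')$ be an $\mathcal S'$-fold with $\mathrm{wt}_{\mathcal S'}(A',B')=\omega$, with sets $D',\partial',I'$, and let $J'=J_{\mathcal S'}(A',B')$. Put
\[ J^\circ=\{R\in J:R\cap D'=\emptyset\},\qquad \mathcal S^+=\mathcal S'\cup J^\circ . \]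
Then $(A\cup A',B\cup B')$ is an $\mathcal S^+$-fold with $\mathrm{wt}_{\mathcal S^+}(A\cup A',B\cup B')=\omega$, and $J_{\mathcal S^+}(A\cup A',B\cup B')\supseteq J^\circ\cup J'$.
\end{lemma}

\begin{proof}
\emph{Union and intersection are folds.} We have $\omega=\mathrm{wt}(\mathcal S')\le2k$, so $|J'|\le2k<|\mathcal S'|$ and there is a cell $R^*\in\mathcal S'\setminus J'$. It satisfies $R^*\subseteq I'$, and also $R^*\subseteq I$ because $R^*\in\mathcal S\setminus J$. Let $y\in R^*$. A vertex $a\in A\cap B'$ would satisfy $a\not\to y$ because $y\in I$, and $y\not\to a$ because $y\in I'$; this contradicts semicompleteness. So $A\cap B'=\emptyset$, and exchanging the two folds gives $A'\cap B=\emptyset$. Hence $(A^\cup,B^\cup)=(A\cup A',B\cup B')$ is a fold with $D^\cup=D\cup D'$, and $(A^\cap,B^\cap)=(A\cap A',B\cap B')$ is a fold with $D^\cap=D\cap D'$. The former is an $\mathcal S^+$-fold: $D$ avoids $V(\mathcal S)\supseteq V(\mathcal S^+)$, and $D'$ avoids $V(\mathcal S')$ and $V(J^\circ)$. The latter is an $\mathcal S$-fold as $D^\cap\subseteq D$. Let $\partial^\cup,\partial^\cap$ be their boundaries. By \eqref{eq:closure} and the definition of the boundary: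
\begin{enumerate}
\item[(F1)] if $v\in\partial^\cap$, then $v\in D\cup\partial$, $v\in D'\cup\partial'$ and $v\notin D\cap D'$;
\item[(F2)] $\partial^\cup=(\partial\cup\partial')\setminus(D\cup D')$.
\end{enumerate}

\emph{Submodularity.} We claim that
\begin{equation}\label{eq:submod}
\mathrm{wt}_{\mathcal S}(A^\cap,B^\cap)+\mathrm{wt}_{\mathcal S^+}(A^\cup,B^\cup)\le \mathrm{wt}_{\mathcal S}(A,B)+\mathrm{wt}_{\mathcal S'}(A',B')=2\omega .
\end{equation}
Since $|\mathcal S|,|\mathcal S^+|\ge|\mathcal S'|\ge x$, both terms on the left are at least $\omega$, so \eqref{eq:submod} forces both to equal $\omega$.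

A vertex $v\notin V(\mathcal S)$ is counted individually in all four weights, and
\[ [v\in\partial^\cap]+[v\in\partial^\cup]\le[v\in\partial]+[v\in\partial']. \]
Indeed, if $v$ lies in both sets on the left, then $v\notin D\cup D'$ by (F2), and (F1) gives $v\in\partial\cap\partial'$. If $v\in\partial^\cup$ only, use (F2). If $v\in\partial^\cap$ only, then $v\notin D$ or $v\notin D'$, so $v\in\partial$ or $v\in\partial'$ by (F1).

For a cell $R\in\mathcal S$ let $\epsilon^\cap,\epsilon^\cup,\epsilon,\epsilon'$ be its contributions to the four weights in \eqref{eq:submod}, in this order. The contribution is the indicator that $R$ meets the boundary if $R$ belongs to the family in question, and the number of boundary vertices in $R$ otherwise. We show $\epsilon^\cap+\epsilon^\cup\le\epsilon+\epsilon'$.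
\begin{itemize}
\item Let $R\in\mathcal S\setminus J$. Then $R\cap(D\cup\partial)=\emptyset$, so $\epsilon=0$, $\epsilon^\cap=0$ by (F1), and $R\cap\partial^\cup\subseteq R\cap\partial'$ by (F2). Since $R\notin J^\circ$, the cell $R$ belongs to both or to neither of $\mathcal S^+$ and $\mathcal S'$. So $\epsilon^\cup$ and $\epsilon'$ are both indicators or both counts, and $\epsilon^\cup\le\epsilon'$.
\item Let $R\in J^\circ$. Then $R\in\mathcal S^+$ and $R\notin\mathcal S'$, so $\epsilon^\cup\le1=\epsilon$ and $\epsilon'=|R\cap\partial'|$. If $\epsilon^\cap=1$, some $v\in R\cap\partial^\cap$ lies in $D'\cup\partial'$ by (F1), hence in $\partial'$, so $\epsilon'\ge1$. Thus $\epsilon^\cap\le\epsilon'$.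
\item Let $R\in J\setminus J^\circ$. Then $R$ belongs to neither $\mathcal S^+$ nor $\mathcal S'$, and $\epsilon^\cap\le1=\epsilon$. As $R\cap D'\ne\emptyset$ and $R^*\subseteq I'$, Lemma~\ref{lem:swallow} for $(A',B')$ gives $R\subseteq D'\cup\partial'$. Hence $\epsilon^\cup=|R\cap\partial^\cup|\le|R\setminus D'|=|R\cap\partial'|=\epsilon'$.
\end{itemize}
Summing over vertices outside $V(\mathcal S)$ and cells of $\mathcal S$ proves \eqref{eq:submod}.

\emph{Touched cells.} Cells of $J^\circ\cup J'\subseteq\mathcal S^+$ avoid $D\cup D'$ and meet $\partial\cup\partial'$, so they meet $\partial^\cup$ by (F2).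
\end{proof}

The union fold either keeps all of $J$ on its boundary and adds $J'$, or it absorbs part of a cell of $J$. This leads to the following definition.

\begin{definition}
A \emph{chain of length $L$} in a hub $\mathcal R$ consists of an integer $\omega\le2k-1$, subfamilies $\mathcal R\supseteq\mathcal S_1\supseteq\dots\supseteq\mathcal S_L$ with $|\mathcal S_i|\ge h$, and $\mathcal S_i$-folds $(A_i,B_i)$ with $\mathrm{wt}_{\mathcal S_i}(A_i,B_i)=\omega$, such that for each $i<L$ we have $A_i\subseteq A_{i+1}$, $B_i\subseteq B_{i+1}$, and at least one of the following, where $D_i,\partial_i,I_i$ belong to $(A_i,B_i)$ and $J_i=J_{\mathcal S_i}(A_i,B_i)$: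
\begin{itemize}
\item some cell of $\mathcal S_i$ meets $D_{i+1}$; then the step from $i$ to $i+1$ is called \emph{swallowing};
\item $|J_{i+1}|>|J_i|$.
\end{itemize}
\end{definition}

In the ladder $Z_m$, the folds $(A_i,B_i)$ of Section~\ref{sec:examples} with $\mathcal S_i=\{R_{i+1},\dots,R_m\}$ have $\partial_i=R_{i+1}\cup\{u_{m+1},w_{m+1}\}$ and weight $3$, and $R_{i+1}\subseteq D_{i+1}$. For $1\le i\le m-h$ they form a chain in which every step is swallowing.

\begin{lemma}\label{lem:chainprops}
Consider a chain of length $L$ in a hub $\mathcal R$.
\begin{enumerate}
\item[(a)] $D_i\subseteq D_{i+1}$ and $D_i\cup\partial_i\subseteq D_{i+1}\cup\partial_{i+1}$ for $i<L$.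
\item[(b)] Among any $2k$ consecutive steps at least one is swallowing.
\item[(c)] If the step from $i$ to $i+1$ is swallowing, then $D_{i+1}\setminus D_i$ contains a vertex of $V(\mathcal R)$.
\item[(d)] If $L>2k$, then $\mathcal R$ is a rung hub and $|\partial_i|\le4k-2$ for all $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) follows from the nesting of the $A_i$ and $B_i$ and from \eqref{eq:closure}. (b) Otherwise $|J_i|$ would increase $2k$ times in a row, contradicting $|J_i|\le\omega\le2k-1$. (c) A cell of $\mathcal S_i$ meets $D_{i+1}$ and avoids $D_i$. (d) There are $L-1\ge2k$ steps, so by (b) some cell $R$ meets some $D_{i+1}$ with $i<L$. Since $|\mathcal S_{i+1}|\ge h>|J_{i+1}|$, there is a cell $R^*\in\mathcal S_{i+1}\setminus J_{i+1}$, and $R^*\subseteq I_{i+1}$. By Lemma~\ref{lem:swallow}, $\mathcal R$ is a rung hub. Its cells have two vertices, so $|\partial_i|\le|\partial_i\setminus V(\mathcal S_i)|+2|J_i|\le2\omega\le4k-2$.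
\end{proof}

\begin{lemma}\label{lem:chain}
There is a computable function $m(k,L)$ such that for all $k,L\ge1$, every hub with at least $m(k,L)$ cells has a good subfamily or a chain of length $L$. For a hub with exactly $m(k,L)$ cells, one of these can be found in time $O_{k,L}(n^2)$.
\end{lemma}

\begin{proof}
Define numbers $\mu_\omega(x)\ge x$ for $x\ge h$ and $\omega=2k,2k-1,\dots,0$ as follows. Let $\mu_{2k}(x)=x$. For $\omega<2k$ put $y_L=x$ and $y_i=\mu_{\omega+1}(y_{i+1})+2k$ for $i=L-1,\dots,0$, and let $\mu_\omega(x)=y_0$; note that $y_0\ge y_1\ge\dots\ge y_L=x$. Let $m(k,L)=\mu_0(h)$.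

Let $\mathcal R$ be a hub without good subfamily; then every subfamily with at least $h$ cells has weight at most $2k-1$. We prove by downward induction on $\omega$, for all $x\ge h$:
\begin{quote}
if $\mathcal R'\subseteq\mathcal R$, $|\mathcal R'|\ge\mu_\omega(x)$, and all subfamilies of $\mathcal R'$ with at least $x$ cells have weight at least $\omega$, then $\mathcal R'$ has a chain of length $L$.
\end{quote}
For $\omega=0$ and $x=h$ the condition on weights is void, and we obtain the first statement of the lemma.

For $\omega=2k$ the hypothesis is never satisfied, since $\mathcal R'$ itself has at least $x\ge h$ cells and weight at most $2k-1$. Let $\omega<2k$, and let $y_0,\dots,y_L$ be as above. If $\mathcal R'$ has no subfamily with at least $y_1$ cells and weight $\omega$, then all its subfamilies with at least $y_1\geq x$ cells have weight at least $\omega+1$, and $|\mathcal R'|\ge y_0\ge\mu_{\omega+1}(y_1)$; the statement for $\omega+1$ and $y_1$ gives the chain. Otherwise let $\mathcal S_1$ be such a subfamily and $(A_1,B_1)$ an $\mathcal S_1$-fold of weight $\omega$.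

Suppose that $i<L$ and that $\mathcal S_i\subseteq\mathcal R'$ with $|\mathcal S_i|\ge y_i$ and an $\mathcal S_i$-fold $(A_i,B_i)$ of weight $\omega$ have been found. Then $|\mathcal S_i\setminus J_i|\ge y_i-2k=\mu_{\omega+1}(y_{i+1})$. If $\mathcal S_i\setminus J_i$ has no subfamily with at least $y_{i+1}$ cells and weight $\omega$, the statement for $\omega+1$ and $y_{i+1}$ applies to $\mathcal S_i\setminus J_i$ and gives a chain in it, which is a chain in $\mathcal R'$. Otherwise let $\mathcal S'$ be such a subfamily and $(A',B')$ an $\mathcal S'$-fold of weight $\omega=\mathrm{wt}(\mathcal S')$. Apply Lemma~\ref{lem:uncross} to the hub $\mathcal R'$ with $\mathcal S=\mathcal S_i$ and $(A,B)=(A_i,B_i)$, and put $\mathcal S_{i+1}=\mathcal S^+$ and $(A_{i+1},B_{i+1})=(A_i\cup A',B_i\cup B')$. Then $\mathcal S'\subseteq\mathcal S_{i+1}\subseteq\mathcal S_i$, so $|\mathcal S_{i+1}|\ge y_{i+1}$, and the new fold has weight $\omega$. If $J^\circ\ne J_i$, some cell of $J_i\subseteq\mathcal S_i$ meets $D'\subseteq D_{i+1}$, and the step is swallowing. If $J^\circ=J_i$, then $J_{i+1}\supseteq J_i\cup J'$, where $J'\subseteq\mathcal S'$ is disjoint from $J_i$ and non-empty because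 $\mathcal S'$ is not good; so $|J_{i+1}|>|J_i|$. If the process reaches $\mathcal S_L$, we have a chain of length $L$.

For the algorithm let $|\mathcal R|=m=m(k,L)$. For each of the at most $2^m$ subfamilies with at least $h$ cells compute, by Lemma~\ref{lem:menger}(d), its weight, a fold of minimum weight, and whether it is good. If one is good, output it. Otherwise follow the proof: the subfamilies $\mathcal S_1$, $\mathcal S'$ and their folds are looked up in the table, and each union of folds with its boundary costs $O(n^2)$. Fewer than $L$ unions are formed for each value of $\omega$, and $\omega$ increases at most $2k$ times.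
\end{proof}

\section{A smaller piece between two folds}\label{sec:subpiece}

Let the hub lie in a piece $(C,X)$. For indices $i<j$ of a chain, the region $D_j\cap I_i$ between two folds sees $A_i$ as sinks, $B_i$ as sources and $I_j$ as middle, and the exceptional set $\partial_i\cup\partial_j$ has at most $8k$ vertices. So the region is a piece; but folds are taken in all of $T$, and the region may be much larger than $C$. To make progress we intersect it with $C$, and then the vertices of the region outside $C$ must fit one of the three patterns without adding $X$ to the exceptional set, whose size must not grow. Sources and sinks of $C$ fit automatically. The vertices of $X$ are few, so we can choose $i,j$ such that none of them enters $D$ in between. Middle vertices may be numerous, but once one of them has entered $D$, all of $C\cap I$ lies on one side of the middle.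

Put
\[ \tau_1=\sum_{s=0}^{4k}\theta(k+1,16k+2+s),\qquad \ell=8k^2\tau_1+1,\qquad L=(16k+4)\,\ell . \]

\begin{lemma}\label{lem:subpiece}
Let $(C,X)$ be a piece, and let a chain of length $L$ be given in a hub $\mathcal R$ with $V(\mathcal R)\subseteq C$. In time $O_k(n^2)$ one can find a piece $(C',X')$ with $C'\subseteq C$ and $|C'|\le|C|/2$, and $\tau_1+1$ separations of it whose left parts have pairwise different sizes, such that two of these separations have the same left type.
\end{lemma}

\begin{proof}
As $L>2k$, all four parts of Lemma~\ref{lem:chainprops} apply.

\emph{Choice of the indices.} Call $p\in\{1,\dots,L\}$ a \emph{breakpoint} if for some $x\in X$ it is the first index with $x\in D_p$, or if it is the first index with $\mathrm{Mid}\cap D_p\ne\emptyset$. There are at most $8k+1$ breakpoints. Cutting $\{1,\dots,L\}$ just before each breakpoint gives at most $8k+2$ intervals, each containing no breakpoint other than possibly its first index. Since $L=(8k+2)\cdot2\ell$, one interval contains $2\ell$ consecutive indices $a,\dots,a+2\ell-1$. For $i\in\{a,a+\ell\}$ and $j=i+\ell-1$ consider the set $C\cap D_j\cap I_i$. The set for $i=a$ lies in $D_{a+\ell-1}\subseteq D_{a+\ell}$,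 and the set for $i=a+\ell$ avoids $D_{a+\ell}$. So the two are disjoint subsets of $C$, and one has size at most $|C|/2$. Fix the corresponding $i$ and $j=i+\ell-1$, and let
\[ C'=C\cap D_j\cap I_i,\qquad X'=\partial_i\cup\partial_j,\qquad C'_A=C'\cap A_j,\qquad C'_B=C'\cap B_j . \]
No breakpoint $p$ satisfies $i<p\le j$.

\emph{$(C',X')$ is a piece.} We have $C'\cap Q=\emptyset$ as $C'\subseteq C$; $C'\cap X'=\emptyset$ as $I_i\cap\partial_i=D_j\cap\partial_j=\emptyset$; $|X'|\le 2(4k-2)\le8k$; and $C'=C'_A\sqcup C'_B$. Let $o\in V\setminus(C'\cup X')$. We show that $o$ is a \emph{source} ($\{o\}\Rightarrow C'$), a \emph{sink} ($C'\Rightarrow\{o\}$), or \emph{middle} ($C'_B\Rightarrow\{o\}\Rightarrow C'_A$) for $C'$.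
\begin{itemize}
\item If $o\in A_i$, it is a sink, and if $o\in B_i$, a source, because $C'\subseteq I_i$.
\item If $o\in I_j$, it is middle, because $B_j\Rightarrow I_j\Rightarrow A_j$.
\item Otherwise $o\notin D_i\cup\partial_i$ and $o\notin I_j\cup\partial_j$, so $o\in I_i\cap D_j$, and $o\notin C$ because $o\notin C'$. If $o\in X$, the first index $p$ with $o\in D_p$ would be a breakpoint with $i<p\le j$; so $o\in\mathrm{Src}\cup\mathrm{Snk}\cup\mathrm{Mid}$. If $o\in\mathrm{Src}$ or $o\in\mathrm{Snk}$, it is a source or a sink for $C'\subseteq C$. Let $o\in\mathrm{Mid}$. The first index $p$ with $\mathrm{Mid}\cap D_p\neq\emptyset$ is at most $j$ and is a breakpoint, so $p\le i$, and there is $o'\in\mathrm{Mid}\cap D_i$. If $o'\in A_i$, then $o'$ has no arc to $I_i\supseteq C'$ but has arcs to all of $C_A$; so $C'\subseteq C_B$, and $o$ is a sink since $C_B\Rightarrow\mathrm{Mid}$. If $o'\in B_i$, then $o'$ receives no arc from $I_i\supseteq C'$ but receives arcs from all of $C_B$; so $C'\subseteq C_A$, and $o$ is a source since $\mathrm{Mid}\Rightarrow C_A$.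
\end{itemize}

\emph{Separations.} For $i\le q\le j$ the sets
\[ \Lambda_A=C'\cap A_q,\qquad \Lambda_B=C'\cap B_q,\qquad Y=C'\cap\partial_q,\qquad \Pi=C'\cap I_q \]
form a separation of $(C',X')$ of order at most $4k$, because $B_q\Rightarrow I_q\Rightarrow A_q$. Its left part is $\Lambda^q=C'\cap(D_q\cup\partial_q)$, and these left parts are nested by Lemma~\ref{lem:chainprops}(a). Let $q_b=i+8k^2b$ for $b=0,\dots,\tau_1$, so that $q_{\tau_1}=i+\ell-1=j$. Fix $b<\tau_1$. The $8k^2=4k\cdot2k$ steps from $q_b$ to $q_{b+1}$ include at least $4k$ swallowing steps by (b). By (c) each of them, say from $p$ to $p+1$, gives a vertex of $V(\mathcal R)\cap(D_{p+1}\setminus D_p)$, and these vertices are distinct because the $D_p$ are nested. So $V(\mathcal R)\cap(D_{q_{b+1}}\setminus D_{q_b})$ has at least $4k>|\partial_{q_b}|$ elements, and one of them, $z$, is not in $D_{q_b}\cup\partial_{q_b}$. By (a), $z\notin D_i\cup\partial_i$, so $z\in I_i$; also $z\in D_{q_{b+1}}\subseteq D_j$ and $z\in V(\mathcal R)\subseteq C$. Hence $z\in C'$ and $z\in\Lambda^{q_{b+1}}\setminus\Lambda^{q_b}$. The sizes $|\Lambda^{q_b}|$ are therefore strictly increasing. By \eqref{eq:lefttypes}, separations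 of order at most $4k$ have at most $\tau_1$ left types, so two of these $\tau_1+1$ separations have the same left type.

All sets above are computed from the $L=O_k(1)$ folds in time $O_k(n^2)$.
\end{proof}

\section{The algorithm}\label{sec:algorithm}

With $L$ as in Section~\ref{sec:subpiece}, and with the functions of Lemmas~\ref{lem:chain} and~\ref{lem:hub}, put
\[ m=m(k,L),\quad N=N(m),\quad \tau=\sum_{s=0}^{N-1}\theta(k+1,16k+2+s),\quad g=(\tau+1)N,\quad G(k)=g+2k . \]
Each constant is a computable function of $k$ and depends only on those defined before it.

\begin{proof}[Proof of Theorem~\ref{thm:main}]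
We describe a procedure \textsc{Reduce} which, given an instance with $n>G(k)$, returns an equivalent semicomplete instance with fewer vertices. It maintains a piece $(C,X)$ with $|C|>g$, initially $(V\setminus Q,Q)$, and repeats the following round. Folds, weights and chains always refer to the whole of $T$ and to $Q$; only the hub is required to lie in $C$.
\begin{enumerate}
\item[1.] Order $C=\{v_1,\dots,v_p\}$ by non-increasing outdegree in $T[C]$. Apply Lemma~\ref{lem:narrow} for $i=N,2N,\dots,(\tau+1)N$; all these values are at most $g<p$. Suppose that a separation is returned each time. The left part for $i$ has size in $[i,i+N-1]$, and these intervals are disjoint, so the $\tau+1$ left parts have different sizes, all less than $g+N$. Compute their left types by brute force. The orders are at most $N-1$, so by \eqref{eq:lefttypes} at most $\tau$ left types occur and two coincide. Return the instance given by Lemma~\ref{lem:pump}.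
\item[2.] Otherwise, for some $i$ we have $N$ disjoint arcs from $\{v_{i+1},\dots,v_p\}$ to $\{v_1,\dots,v_i\}$. Lemma~\ref{lem:hub} with $H=T[C]$ gives a hub $\mathcal R$ with $m$ cells and $V(\mathcal R)\subseteq C$. Apply Lemma~\ref{lem:chain}. If it returns a good subfamily, delete the irrelevant vertex given by Lemma~\ref{lem:irr} and return the resulting instance.
\item[3.] Otherwise we have a chain of length $L$ in $\mathcal R$. Let $(C',X')$ and its $\tau_1+1$ separations be given by Lemma~\ref{lem:subpiece}. If $|C'|\le g$, compute the left types by brute force, find two equal ones, and return the instance given by Lemma~\ref{lem:pump}. If $|C'|>g$, replace $(C,X)$ by $(C',X')$ and start the next round.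
\end{enumerate}
By the cited lemmas, the instance returned is semicomplete, equivalent to the given one, has the same terminals, and has fewer vertices.

Each round takes time $O_k(n^2)$: ordering $C$ takes $O(n^2)$; the number of applications of each lemma is bounded in $k$, and each takes time $O_k(n^2)$; and types are computed only for structures with fewer than $g+N$ vertices, in time $O_k(1)$. Since $|C|$ is at least halved from one round to the next and stays above $g\ge1$, there are $O(\log n)$ rounds. So \textsc{Reduce} runs in time $O_k(n^2\log n)$.

The algorithm of the theorem calls \textsc{Reduce} as long as the current instance has more than $G(k)$ vertices. There are at most $n$ calls, so the total time is $O_k(n^3\log n)$. The final instance has at most $G(k)$ vertices and is solved by trying all systems of paths, in time $O_k(1)$.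
\end{proof}

\section{Finding the paths, and rooted subdivisions}\label{sec:apps}

The small instance of Theorem~\ref{thm:main} need not be a subdigraph of $T$; by Examples~\ref{ex:path} and~\ref{ex:ladder} it cannot be one in general. Its solutions therefore do not directly give paths in $T$, and we find the paths one arc at a time with the decision algorithm.

\begin{proof}[Proof of Theorem~\ref{thm:apps}(a)]
Consider a yes-instance. For each out-neighbor $v$ of $s_1$ with $v=t_1$ or $v\notin Q$, test the following instance. If $v=t_1$, test $T-\{s_1,t_1\}$ with the remaining $k-1$ pairs; the answer is yes if none remain. If $v\notin Q$, test $T-s_1$ with $s_1$ replaced by $v$. Some test succeeds: in a solution, the second vertex $v$ of $P_1$ is $t_1$ or a non-terminal, because the other terminals lie on the other paths, and deleting $s_1$, or $s_1$ and $t_1$, from the solution solves the test instance for $v$. Conversely, a solution of a test instance extends to a solution of the current one: add the path $s_1t_1$ if $v=t_1$, and otherwise put $s_1$ in front of the path starting at $v$. So we record the arc $s_1v$ for a successful $v$ and continue with that test instance,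 until no pairs remain; the recorded arcs form a solution. Each step deletes at least one vertex and makes at most $n$ tests. In total there are at most $n^2$ calls of the algorithm of Theorem~\ref{thm:main}, each on a semicomplete digraph with at most $n$ vertices and at most $k$ pairs.
\end{proof}

For part (b) the only obstacle is that several paths start or end at the same branch vertex. We replace each branch vertex by one copy for each end of an arc at it.

\begin{proof}[Proof of Theorem~\ref{thm:apps}(b)]
If $E(H)=\emptyset$ the answer is yes, so let $E(H)\neq\emptyset$. Put $V_0=V(T)\setminus\varphi(V(H))$. Let $T^*$ consist of $T[V_0]$ and two new vertices $s_e,t_e$ for each arc $e=(a,b)$ of $H$, with the following arcs. For $v\in V_0$, put $s_e\to v$ if $\varphi(a)\to v$ in $T$, and $v\to s_e$ otherwise; put $v\to t_e$ if $v\to\varphi(b)$ in $T$, and $t_e\to v$ otherwise. Put $s_e\to t_e$ if $a\ne b$ and $\varphi(a)\to\varphi(b)$ in $T$, and $t_e\to s_e$ otherwise. Join every other pair of new vertices by one arbitrary arc. Then $T^*$ is semicomplete, has at most $n+2|E(H)|$ vertices, and is built in time quadratic in this number. Consider the instance $T^*$ with the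 $|E(H)|$ pairs $(s_e,t_e)$.

A subdivision of $H$ in $T$ with branch vertices placed by $\varphi$ is a choice, for each arc $e=(a,b)$, of a route $\varphi(a),z_1,\dots,z_d,\varphi(b)$ along arcs of $T$, where the inner vertices $z_1,\dots,z_d$ are distinct and lie in $V_0$, different routes have no inner vertex in common, and different routes have no arc in common. For a loop the route is a cycle, and $d\ge1$ because $T$ has no loops. The last requirement is automatic: an arc common to two routes would have both ends outside $V_0$, so both routes would consist of the same single arc $\varphi(a)\varphi(b)$, which is excluded since $H$ has no parallel arcs.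

Given such routes, the sequences $s_e,z_1,\dots,z_d,t_e$ are paths in $T^*$: if $d\geq1$, then $s_e\to z_1$ and $z_d\to t_e$ by construction, and if $d=0$, then $a\neq b$ and $\varphi(a)\to\varphi(b)$, so $s_e\to t_e$. These paths are pairwise disjoint. Conversely, all new vertices are terminals, so in a solution of the instance the path for $e$ has the form $s_e,z_1,\dots,z_d,t_e$ with all $z_j\in V_0$. If $d\ge1$, its first arc gives $\varphi(a)\to z_1$ and its last arc gives $z_d\to\varphi(b)$; if $d=0$, then $a\ne b$ and $\varphi(a)\to\varphi(b)$. Replacing $s_e,t_e$ by $\varphi(a),\varphi(b)$ yields routes as required. So the subdivision exists if and only if the instance is a yes-instance, and Theorem~\ref{thm:main} with $k=|E(H)|$ gives the time bound.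
\end{proof}

\begin{thebibliography}{9}

\bibitem{Background}
\emph{The Background}, \texttt{http://www.mimuw.edu.pl/\~{}mp248287/tour-pres.pdf}.

\bibitem{Fortune}
Fortune et al., 1980.

\bibitem{Slivkins}
Slivkins, 2010.

\end{thebibliography}
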